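
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Subnormality from moment conditions\\ on powers of orbit norms}


\begin{abstract}
Let $A$ be a bounded operator on a complex Hilbert space and let $j\ge1$ be an
integer. We prove that if $\{\|A^nh\|^{2j}\}_{n\ge0}$ is a Hamburger moment
sequence for every vector $h$, then $A$ is subnormal; the converse also holds.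
In the direct implication the exponent $j$ may even be replaced by a positive
real number that depends on $h$ and stays bounded. The idea is to add to $h$ a
large multiple of a vector on which the powers of $A$ are almost isometric. This
linearizes the function $x\mapsto x^{j}$ and shows that, after scaling, the
sequences $\{\|A^nh\|^2\}_{n\ge0}$ are conditionally positive definite; since
they are also nonincreasing, they turn out to be moment sequences on $[0,1]$.
\end{abstract}

\section{The question and the results}

Throughout, $\mathcal H$ is a complex Hilbert space and $A$ is a bounded linear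
operator on $\mathcal H$. The operator $A$ is \emph{subnormal} if there are a
Hilbert space $\mathcal K\supseteq\mathcal H$ and a normal operator $N$ on
$\mathcal K$ such that $\mathcal H$ is invariant under $N$ and
$N|_{\mathcal H}=A$. A real sequence $\{s_n\}_{n\ge0}$ is a
\emph{Hamburger moment sequence} if $s_n=\int_{\mathbb R}t^n\,\mu(dt)$ for all
$n\ge0$ and some positive Borel measure $\mu$ on $\mathbb R$. We write
$\mathcal N(\cdot)$ for the null space and $\mathbb N=\{1,2,\dots\}$. In moments
$t^0=1$ for all $t$, while $0^p=0$ for real exponents $p>0$.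

Subnormality leaves a trace on the norms along every orbit. If $N$ is a normal
extension of $A$ with spectral measure $E$, then
\begin{equation}\label{eq:spectral}
\|A^nh\|^2=\|N^nh\|^2=\int|z|^{2n}\,\langle E(dz)h,h\rangle ,
\end{equation}
so $\{\|A^nh\|^2\}$ is a moment sequence: $\|A^nh\|^2=\int t^n\,\mu(dt)$, where
$\mu$ is the image of $\langle E(\cdot)h,h\rangle$ under $z\mapsto|z|^2$. Its
powers are moment sequences too, because
\begin{equation}\label{eq:product}
\Big(\int t^n\,\mu(dt)\Big)^{j}=\int (t_1t_2\cdots t_j)^n\,
\mu(dt_1)\cdots\mu(dt_j)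
\end{equation}
is the $n$-th moment of the image of $\mu\otimes\cdots\otimes\mu$ under
multiplication. Hence for every integer $j\ge1$ it is necessary for
subnormality that
\[
\{\|A^nh\|^{2j}\}_{n\ge0}\ \text{ is a Hamburger moment sequence for every }
h\in\mathcal H. \tag{$M_j$}
\]

In the other direction, the Lambert--Embry criterion (proved below as
Proposition~\ref{prop:LE} in the form we need) says that a contraction is
subnormal as soon as every sequence $\{\|A^nh\|^2\}$ consists of the moments of
a positive measure on $[0,1]$. This settles $j=1$. Indeed, after scaling we may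
assume $\|A\|\le1$. Condition $(M_1)$ for $h$ and for $Ah$ then shows, by
Stieltjes' theorem (recalled in Section~\ref{sec:pd}), that $\{\|A^nh\|^2\}$ has
a representing measure on $[0,\infty)$, and since the sequence is bounded, this
measure is carried by $[0,1]$. \emph{Is $(M_j)$ with one fixed $j\ge2$ still
sufficient for subnormality?} The question is posed in \cite{talk}.

One might doubt it, since a root of a moment sequence need not be a moment
sequence. In fact, it is not sufficient to impose the requirement of $(M_j)$
only on the vectors of an orthonormal basis.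

\begin{example}\label{ex:shift}
Fix $0<x<1$ and let $s_n=1+x4^{-n}$, the moments of
$\delta_1+x\delta_{1/4}$. Let $A$ be the weighted shift
$Ae_n=(s_{n+1}/s_n)^{1/4}e_{n+1}$ on a Hilbert space with orthonormal basis
$\{e_n\}_{n\ge0}$. For each $m$, the numbers $\|A^ne_m\|^4=s_{m+n}/s_m$ are the
moments of $s_m^{-1}(\delta_1+x4^{-m}\delta_{1/4})$, so every basis vector
satisfies the requirement of $(M_2)$. But $\|A^ne_0\|^2=(s_n/s_0)^{1/2}$ is not a
Hamburger moment sequence, by Lemma~\ref{lem:root} with exponent $\frac12$. By
\eqref{eq:spectral}, $A$ is not subnormal.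
\end{example}

So a positive answer has to use sums of vectors. It does hold, and the exponent
may be any bounded positive function of the vector.

\begin{theorem}\label{thm:main}
Let $P>0$ and let $p:\mathcal H\to(0,P]$ be any function. If
$\{\|A^nh\|^{2p(h)}\}_{n\ge0}$ is a Hamburger moment sequence for every
$h\in\mathcal H$, then $A$ is subnormal.
\end{theorem}

The choice $p\equiv j$ answers the question, and with \eqref{eq:spectral} and
\eqref{eq:product} we obtain a characterization.

\begin{theorem}\label{thm:char}
The following are equivalent: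
{\rm(i)} $A$ is subnormal;
{\rm(ii)} $(M_j)$ holds for some integer $j\ge1$;
{\rm(iii)} $(M_j)$ holds for every integer $j\ge1$.
\end{theorem}

The positive integers are exactly the constant exponents for which the converse
of Theorem~\ref{thm:main} holds.

\begin{theorem}\label{thm:sharp}
Let $s>0$ be real. The implication
\[
A\text{ subnormal}\ \Longrightarrow\ \{\|A^nh\|^{2s}\}_{n\ge0}\text{ is a
Hamburger moment sequence for every }h
\]
holds for all bounded $A$ if and only if $s\in\mathbb N$.
\end{theorem}

Two criteria for normality are quoted in \cite{talk}. The first says that $A$ is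
normal if and only if $\mathcal N(A)=\mathcal N(A^*)$ and, for some integers
$j,k\ge1$ (equivalently, for all integers $j,k\ge1$), both
$\{\|A^nh\|^{2j}\}$ and $\{\|A^{*n}h\|^{2k}\}$ are Hamburger moment sequences for
every $h$. The second says that a compact $A$ is normal if and only if $(M_j)$
holds for some (equivalently, for all) $j\ge1$. Part (a) of the next result
says that the null space condition in the first criterion is redundant; part
(b) recovers the second; part (c) replaces powers by more general functions.

\begin{corollary}\label{cor:all}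
\begin{enumerate}
\item[\rm(a)] $A$ is normal if and only if for some integers $j,k\ge1$
(equivalently, for all integers $j,k\ge1$) the sequences
$\{\|A^nh\|^{2j}\}_{n\ge0}$ and $\{\|A^{*n}h\|^{2k}\}_{n\ge0}$ are Hamburger
moment sequences for every $h\in\mathcal H$.
\item[\rm(b)] A compact operator $A$ is normal if and only if $(M_j)$ holds for
some integer $j\ge1$ (equivalently, for all integers $j\ge1$).
\item[\rm(c)] Let $\varphi:[0,\infty)\to\mathbb R$ be such that
$\{\varphi(\|A^nh\|^2)\}_{n\ge0}$ is a Hamburger moment sequence for every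
$h\in\mathcal H$. Suppose that for some $p>0$ and $c\in(0,\infty)$ either
$\varphi(0)=0$ and $\varphi(x)/x^p\to c$ as $x\to0^+$, or $\varphi(x)/x^p\to c$
as $x\to\infty$. Then $A$ is subnormal.
\end{enumerate}
\end{corollary}

\section{Positive definite and conditionally positive definite sequences}
\label{sec:pd}

To a real sequence $s=\{s_n\}_{n\ge0}$ we associate the linear functional
$\Lambda_s$ on real polynomials with $\Lambda_s(t^n)=s_n$. If
$q(t)=\sum_{n=0}^N\lambda_nt^n$, then
\[
\Lambda_s(q^2)=\sum_{m,n=0}^N\lambda_m\lambda_ns_{m+n},\qquad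
q(1)=\sum_{n=0}^N\lambda_n .
\]
The sequence $s$ is \emph{positive definite} (PD) if $\Lambda_s(q^2)\ge0$ for
every real polynomial $q$, and \emph{conditionally positive definite} (CPD) if
$\Lambda_s(q^2)\ge0$ for every real $q$ with $q(1)=0$. Termwise limits and
positive multiples of PD (CPD) sequences are PD (CPD). A PD sequence is CPD, and
adding a constant $c$ to a sequence does not affect whether it is CPD, because
it adds $c\,q(1)^2$ to $\Lambda_s(q^2)$. We use two classical theorems.
\begin{itemize}
\item \emph{Hamburger:} a real sequence is a Hamburger moment sequence if and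
only if it is PD.
\item \emph{Stieltjes:} $\{s_n\}$ is the moment sequence of a positive measure
on $[0,\infty)$ if and only if $\{s_n\}$ and $\{s_{n+1}\}$ are both PD.
\end{itemize}

\begin{lemma}\label{lem:second}
$\{s_n\}$ is CPD if and only if $\{s_n-2s_{n+1}+s_{n+2}\}$ is PD.
\end{lemma}

\begin{proof}
Let $b_n=s_n-2s_{n+1}+s_{n+2}=\Lambda_s\big((1-t)^2t^n\big)$. The real
polynomials with $q(1)=0$ are exactly $q=(1-t)r$ with $r$ a real polynomial, and
then $\Lambda_s(q^2)=\Lambda_s((1-t)^2r^2)=\Lambda_b(r^2)$.
\end{proof}

\section{The idea in a model case}\label{sec:idea}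

Consider $j=2$ and $A=B\oplus1$ on $\mathcal H_0\oplus\mathbb C$, with
$\|B\|\le1$. For $h\in\mathcal H_0$ put $a_n=\|B^nh\|^2$. The vector $(0,1)$ is
fixed by $A$ and orthogonal to the orbit of $(h,0)$, so for real $b>0$
\[
\|A^n(h,b)\|^2=a_n+b^2,\qquad
\|A^n(h,b)\|^4=b^4+2b^2a_n+a_n^2 .
\]
If $(M_2)$ holds, then for all real $\lambda_0,\dots,\lambda_N$
\[
b^4\Big(\sum_n\lambda_n\Big)^2+2b^2\sum_{m,n}\lambda_m\lambda_na_{m+n}
+\sum_{m,n}\lambda_m\lambda_na_{m+n}^2\ \ge\ 0 .
\]
If $\sum\lambda_n\ne0$, the first term dominates for large $b$ and we learn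
nothing. But if $\sum\lambda_n=0$, it vanishes. Dividing by $2b^2$ and letting
$b\to\infty$ we get
\[
\sum_{m,n}\lambda_m\lambda_na_{m+n}\ge0\qquad\text{whenever }
\sum_n\lambda_n=0 .
\]
For instance $\lambda=(1,-1)$ gives $a_0-2a_1+a_2\ge0$. Thus the square has been
removed, at the price of replacing PD by CPD. This loss is real: the sequence
$s_n=n+1$ is CPD by Lemma~\ref{lem:second}, its second difference being zero, but
it is not PD, since $s_1^2=4>3=s_0s_2$. What excludes such behavior is that
$\{a_n\}$ is nonincreasing and nonnegative. In Proposition~\ref{prop:haus} we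
shall see that, once CPD is known for all vectors, this suffices to recover
moment sequences.

Three things must be supplied in general.
\begin{enumerate}
\item A substitute for the vector $(0,1)$. Vectors that almost attain $\|A^k\|$
for large $k$ will do, provided $\|A^n\|=1$ for all $n$, and this normalization
comes from the moment condition (Section~\ref{sec:vectors}).
\item A substitute for the binomial formula when the exponent is real and
varies with the vector: Taylor's formula with a remainder uniform in the
exponent (Section~\ref{sec:lin}).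
\item The way back from CPD to moments on $[0,1]$, and from there to a normal
extension (Sections~\ref{sec:haus} and~\ref{sec:LE}).
\end{enumerate}

\section{Almost isometric vectors}\label{sec:vectors}

The moment condition implies the inequality assumed in the next lemma (see
Section~\ref{sec:proofs}). It forces $\|A^n\|=\|A\|^n$, so that after scaling all
powers of $A\ne0$ have norm one.

\begin{lemma}\label{lem:para}
If $\|Au\|^2\le\|u\|\,\|A^2u\|$ for all $u\in\mathcal H$, then
$\|A^n\|=\|A\|^n$ for all $n\ge1$.
\end{lemma}

\begin{proof}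
We may assume $A\ne0$. Let $\|g\|=1$ and $Ag\ne0$. The inequality for $u=A^ng$
reads $\|A^{n+1}g\|^2\le\|A^ng\|\,\|A^{n+2}g\|$. Inductively, $A^ng\ne0$ for all
$n$, and the ratios $\|A^{n+1}g\|/\|A^ng\|$ are nondecreasing in $n$. All of them
are therefore at least the first one, $\|Ag\|$, and multiplying them we get
$\|A^ng\|\ge\|Ag\|^n$. Taking the supremum over $g$ gives
$\|A^n\|\ge\|A\|^n$; the reverse inequality always holds.
\end{proof}

\begin{lemma}\label{lem:vectors}
Suppose $\|A^n\|=1$ for all $n\ge0$, and let $h\in\mathcal H$. There are unit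
vectors $g_k$, $k\ge1$, such that for every $n\ge0$ and every $b>0$
\[
\lim_{k\to\infty}\|A^n(h+bg_k)\|^2=\|A^nh\|^2+b^2 .
\]
\end{lemma}

\begin{proof}
For each $k\ge1$ choose a unit vector $g_k$ with $\|A^kg_k\|\ge1-\frac1k$. Since
$\|A\|\le1$, we have $1\ge\|A^ng_k\|\ge\|A^kg_k\|$ for $n\le k$. Hence
$\|A^ng_k\|\to1$ as $k\to\infty$ for each fixed $n$.

Multiplying $g_k$ by a complex number of modulus one keeps these properties. As
$\mathcal H$ is complex, we can choose this factor so that
$\mathrm{Re}\,\langle h,g_k\rangle=0$.

An almost isometric vector is almost fixed by $A^{*n}A^n$, because this operator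
is a contraction:
\[
\|A^{*n}A^ng_k-g_k\|^2=\|A^{*n}A^ng_k\|^2-2\|A^ng_k\|^2+1
\le2-2\|A^ng_k\|^2\longrightarrow0 .
\]
Therefore
$\mathrm{Re}\,\langle h,A^{*n}A^ng_k\rangle
=\mathrm{Re}\,\langle h,A^{*n}A^ng_k-g_k\rangle\to0$, and
\[
\|A^n(h+bg_k)\|^2=\|A^nh\|^2+2b\,\mathrm{Re}\,\langle h,A^{*n}A^ng_k\rangle
+b^2\|A^ng_k\|^2\longrightarrow\|A^nh\|^2+b^2 .\qedhere
\]
\end{proof}

The added term $b^2$ does not depend on $n$. This is the property of the vector
$(0,1)$ that was used in Section~\ref{sec:idea}.

\section{Removing the exponent}\label{sec:lin}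

\begin{proposition}\label{prop:lin}
Suppose $\|A^n\|=1$ for all $n\ge0$. Let $P>0$ and $p:\mathcal H\to(0,P]$ be such
that $\{\|A^nh\|^{2p(h)}\}_{n\ge0}$ is CPD for every $h\in\mathcal H$. Then
$\{\|A^nh\|^2\}_{n\ge0}$ is CPD for every $h\in\mathcal H$.
\end{proposition}

\begin{proof}
Fix $h$, put $a_n=\|A^nh\|^2\le\|h\|^2$, and let $g_k$ be as in
Lemma~\ref{lem:vectors}. Fix real $\lambda_0,\dots,\lambda_N$ with
$\sum\lambda_n=0$, and $b>0$ with $b^2\ge2\|h\|^2$. Put
\[
y_n^{(k)}=b^{-2}\,\|A^n(h+bg_k)\|^2 .
\]
As $k\to\infty$, $y^{(k)}_n\to1+a_n/b^2\in[1,\frac32]$. Hence for all large $k$ we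
have $y_n^{(k)}\in[\frac12,2]$ for all $n\le2N$. Fix such a $k$ and let
$q=p(h+bg_k)\in(0,P]$. The hypothesis for the vector $h+bg_k$, divided by
$b^{2q}$, says $\sum_{m,n}\lambda_m\lambda_n\,(y^{(k)}_{m+n})^q\ge0$.

The exponent $q$ depends on $k$ in an uncontrolled way and may be close to $0$.
So we subtract $\sum_{m,n}\lambda_m\lambda_n=0$ and divide by $q$, which gives
\[
\sum_{m,n}\lambda_m\lambda_n\,f_q\big(y^{(k)}_{m+n}\big)\ge0,\qquad
f_q(y)=\frac{y^q-1}{q} .
\]
The functions $f_q$ all have the same first-order expansion at $1$: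
$f_q(1)=0$ and $f_q'(1)=1$. Moreover, for $y\in[\frac12,2]$,
\[
|f_q''(y)|=|q-1|\,y^{q-2}\le|q-1|\,2^{|q-2|}\le(P+1)\,2^{P+2}=:2C .
\]
This is the place where the bound $p\le P$ is used. By Taylor's formula,
$|f_q(y)-(y-1)|\le C(y-1)^2$ on $[\frac12,2]$, so
\[
\sum_{m,n}\lambda_m\lambda_n\big(y^{(k)}_{m+n}-1\big)\ \ge\
-C\sum_{m,n}|\lambda_m\lambda_n|\,\big(y^{(k)}_{m+n}-1\big)^2 .
\]
The exponent has disappeared from this inequality, which holds for all large
$k$. Letting $k\to\infty$ and then multiplying by $b^2$, we get
\[
\sum_{m,n}\lambda_m\lambda_na_{m+n}\ \ge\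
-\frac{C}{b^2}\sum_{m,n}|\lambda_m\lambda_n|\,a_{m+n}^2 .
\]
Neither sum depends on $b$, nor does $C$. Letting $b\to\infty$ finishes the
proof.
\end{proof}

\section{From conditional positivity to moments on $[0,1]$}
\label{sec:haus}

If $a_n=\int_{[0,1]}t^n\,\mu(dt)$, then the second differences of $\{a_n\}$ are
the moments of $(1-t)^2\mu$. We go backward: Lemma~\ref{lem:second} and
Stieltjes' theorem produce a measure $\nu$ for the second differences, and we
divide it by $(1-t)^2$. For this we must rule out a mass of $\nu$ at $1$ and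
show that the quotient is finite; both follow from the fact that $\{a_n\}$ is
nonincreasing and nonnegative.

\begin{proposition}\label{prop:haus}
Let $\|A\|\le1$ and suppose that $\{\|A^nh\|^2\}_{n\ge0}$ is CPD for every
$h\in\mathcal H$. Then for every $h$ there is a finite positive Borel measure
$\mu_h$ on $[0,1]$ with $\|A^nh\|^2=\int_{[0,1]}t^n\,d\mu_h$ for all $n\ge0$.
\end{proposition}

\begin{proof}
Fix $h$ and put $a_n=\|A^nh\|^2$, $d_n=a_n-a_{n+1}$, and
$b_n=d_n-d_{n+1}=a_n-2a_{n+1}+a_{n+2}$. By Lemma~\ref{lem:second}, $\{b_n\}$ is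
PD. The hypothesis for the vector $Ah$ says that $\{a_{n+1}\}$ is CPD, so
$\{b_{n+1}\}$ is PD as well. By Stieltjes' theorem there is a positive measure
$\nu$ on $[0,\infty)$ with $b_n=\int t^n\,d\nu$ for all $n$. If
$\nu([1+\varepsilon,\infty))>0$ for some $\varepsilon>0$, then
$b_n\ge(1+\varepsilon)^n\,\nu([1+\varepsilon,\infty))\to\infty$, which contradicts
$|b_n|\le4\|h\|^2$. So $\nu$ is carried by $[0,1]$.

Since $\|A\|\le1$, $\{a_n\}$ is nonincreasing and converges to some $L\ge0$. Hence
$d_n\ge0$, $d_n\to0$, and $b_n=d_n-d_{n+1}\to0$. As $b_n\ge\nu(\{1\})$, we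
conclude $\nu(\{1\})=0$. Now we sum twice. Since $d_n\to0$ and $a_n\to L$, the
sums telescope, and by monotone convergence
\[
d_n=\sum_{k\ge n}b_k=\int_{[0,1)}\frac{t^n}{1-t}\,d\nu,\qquad
a_n-L=\sum_{k\ge n}d_k=\int_{[0,1)}\frac{t^n}{(1-t)^2}\,d\nu .
\]
For $n=0$ the last identity shows that $(1-t)^{-2}\nu$ has finite mass $a_0-L$.
Thus $\mu_h=L\delta_1+(1-t)^{-2}\nu$ is a finite positive measure on $[0,1]$ with
moments $a_n$.
\end{proof}

\section{From moments to a normal extension}\label{sec:LE}

The next statement is the Lambert--Embry criterion; we include a proof. The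
measures $\mu_h$ are attached to single vectors. The plan is to assemble them
into one positive map $\Phi$ with $\Phi(t^n)=A^{*n}A^n$ and to dilate $\Phi$, so
that the operators $A^{*n}A^n$ become compressions of the powers $T^n$ of a
\emph{single} positive operator $T$. On the larger space $A$ extends to an
operator $\tilde A$ with $\tilde A^*\tilde A=T$ that commutes with $T$, and such
operators are known to be subnormal.

\begin{proposition}\label{prop:LE}
Suppose that for every $h\in\mathcal H$ there is a finite positive Borel measure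
$\mu_h$ on $[0,1]$ with $\|A^nh\|^2=\int_{[0,1]}t^n\,d\mu_h$ for all $n\ge0$. Then
$A$ is subnormal.
\end{proposition}

\begin{proof}
\emph{The positive map.} For a real polynomial $q=\sum c_nt^n$ let
$\Phi(q)=\sum c_nA^{*n}A^n$, a self-adjoint operator. By hypothesis,
\[
\langle\Phi(q)h,h\rangle=\int_{[0,1]}q\,d\mu_h,\qquad
\mu_h([0,1])=\|h\|^2 .
\]
So $\Phi(1)=I$, $\Phi(q)\ge0$ if $q\ge0$ on $[0,1]$, and
$\|\Phi(q)\|\le\sup_{[0,1]}|q|$. By the Weierstrass theorem $\Phi$ extends
continuously to the real functions in $C([0,1])$, and by complex linearity to a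
bounded unital linear map $\Phi:C([0,1])\to B(\mathcal H)$. It is positive: if
$f\ge0$ is the uniform limit of real polynomials $q_k$ and
$\varepsilon_k=\sup_{[0,1]}|f-q_k|$, then $q_k+\varepsilon_k\ge0$ on $[0,1]$, and
$\Phi(f)=\lim\Phi(q_k+\varepsilon_k)\ge0$.

Since $C([0,1])$ is commutative, $\Phi$ is completely positive. Indeed, a
continuous function $F$ on $[0,1]$ whose values are positive semidefinite
matrices is a uniform limit of functions $\sum_lu_l(t)F(t_l)$, where the
$u_l\ge0$ form a finite continuous partition of unity. Applying $\Phi$ to the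
entries of such a function gives $\sum_l\Phi(u_l)\otimes F(t_l)\ge0$, and this
passes to the limit because $\Phi$ is bounded.

\emph{The dilation.} By Stinespring's theorem there are a Hilbert space
$\mathcal K$, a unital $*$-representation $\pi$ of $C([0,1])$ on $\mathcal K$, and
an isometry $V:\mathcal H\to\mathcal K$ such that $\Phi(f)=V^*\pi(f)V$, and
$\pi(C([0,1]))V\mathcal H$ spans a dense subspace of $\mathcal K$. Let
$T=\pi(t)$. Then $0\le T\le I$ and $V^*T^nV=A^{*n}A^n$ for all $n\ge0$. As
polynomials are dense in $C([0,1])$, the finite sums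
\[
x=\sum_mT^mVh_m,\qquad h_m\in\mathcal H,
\]
form a dense subspace $\mathcal D$ of $\mathcal K$.

\emph{The extension of $A$.} On $\mathcal D$ define
$\tilde Ax=\sum_mT^mVAh_m$. We have
\begin{align*}
\Big\|\sum_mT^mVAh_m\Big\|^2
&=\sum_{m,n}\langle T^{m+n}VAh_m,VAh_n\rangle
 =\sum_{m,n}\langle A^{m+n}Ah_m,A^{m+n}Ah_n\rangle\\
&=\sum_{m,n}\langle A^{m+n+1}h_m,A^{m+n+1}h_n\rangle
 =\sum_{m,n}\langle T^{m+n+1}Vh_m,Vh_n\rangle=\langle Tx,x\rangle .
\end{align*}
In particular the left side vanishes if $x=0$, so $\tilde A$ is well defined and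
linear. Since $\|\tilde Ax\|^2=\langle Tx,x\rangle\le\|x\|^2$, it extends to a
contraction on $\mathcal K$, and $\tilde A^*\tilde A=T$ by polarization and
density. On $\mathcal D$ we have $\tilde ATx=\sum_mT^{m+1}VAh_m=T\tilde Ax$. Hence
$\tilde AT=T\tilde A$: the operator $\tilde A$ commutes with
$\tilde A^*\tilde A$, that is, $\tilde A$ is \emph{quasinormal}. Finally
$\tilde AV=VA$, so $V\mathcal H$ is invariant under $\tilde A$, and $A$ is
unitarily equivalent to $\tilde A|_{V\mathcal H}$.

\emph{Quasinormal operators are subnormal.} This is a theorem of A.~Brown (1953);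
see \cite[Ch.~II, \S1]{Conway}. We recall an argument. Since $T$ is self-adjoint
and commutes with $\tilde A$, it commutes with $\tilde A^*$ too, so
$\mathcal N(\tilde A)=\mathcal N(T)$ reduces $\tilde A$. Thus $\tilde A=0\oplus Q$
with $Q$ injective and quasinormal on a space $\mathcal K_1$. Let $Q=US$ be the
polar decomposition, $S=(Q^*Q)^{1/2}$. As $S$ is self-adjoint and injective, it
has dense range, and so $U$ is an isometry. Being a norm limit of polynomials in
$Q^*Q$, $S$ commutes with $Q$. So $(US-SU)S=QS-SQ=0$, and therefore $US=SU$;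
taking adjoints, $U^*S=SU^*$. On $\mathcal K_1\oplus\mathcal K_1$ consider
\[
W=\begin{pmatrix}U&I-UU^*\\0&U^*\end{pmatrix},\qquad
N=W\,(S\oplus S).
\]
Using $U^*U=I$ and $(I-UU^*)U=0$ one multiplies out $W^*W=WW^*=I$. Since the
unitary $W$ commutes with the self-adjoint operator $S\oplus S$, the product $N$
is normal. It leaves $\mathcal K_1\oplus\{0\}$ invariant and acts there as
$US=Q$. So $0\oplus N$ is a normal extension of $\tilde A$, and hence $A$, being
unitarily equivalent to the restriction of $\tilde A$ to an invariant subspace,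
is subnormal.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

Propositions~\ref{prop:lin}, \ref{prop:haus} and~\ref{prop:LE}, applied one after
the other, give the main step.

\begin{proposition}\label{prop:step}
Suppose $\|A^n\|=1$ for all $n\ge0$. Let $P>0$ and $p:\mathcal H\to(0,P]$ be such
that $\{\|A^nh\|^{2p(h)}\}_{n\ge0}$ is CPD for every $h\in\mathcal H$. Then $A$ is
subnormal.
\end{proposition}

\begin{remark}\label{rem:dirichlet}
The normalization $\|A^n\|=1$ cannot be dropped here. The weighted shift
$Ae_n=\sqrt{(n+2)/(n+1)}\,e_{n+1}$, $n\ge0$, satisfies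
$\|A^nh\|^2=\sum_m|h_m|^2\frac{m+1+n}{m+1}$ for $h=\sum_mh_me_m$. This is affine
in $n$, hence CPD by Lemma~\ref{lem:second}, so the remaining hypotheses hold with
$p\equiv1$. But $\|A^ne_0\|^2=n+1$ is not PD, so $A$ is not subnormal.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The operator $0$ is normal, so let $A\ne0$. Let $u\in\mathcal H$ and $p=p(u)$. A
PD sequence satisfies $s_1^2\le s_0s_2$. Applied to $s_n=\|A^nu\|^{2p}$, this is
$\|Au\|^{4p}\le\|u\|^{2p}\|A^2u\|^{2p}$, that is,
$\|Au\|^2\le\|u\|\,\|A^2u\|$. By Lemma~\ref{lem:para}, $\|A^n\|=\|A\|^n$ for all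
$n\ge1$.

Now pass from $A$ to $A/\|A\|$. Subnormality is not affected. The $n$-th term of
$\{\|A^nh\|^{2p(h)}\}$ is multiplied by $r^n$ with $r=\|A\|^{-2p(h)}>0$, and the
sequence remains PD, as one sees by replacing $\lambda_n$ with $r^n\lambda_n$. So
we may assume $\|A^n\|=1$ for all $n\ge0$. PD sequences are CPD, and
Proposition~\ref{prop:step} applies.
\end{proof}

The scaling has to come before the passage to CPD: unlike PD, the property CPD is
not preserved under multiplication by $r^n$. For example $n+1$ is CPD, but
$(n+1)2^{-n}$ is not: its first three terms are $1,1,\frac34$, and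
$1-2+\frac34<0$.

\begin{proof}[Proof of Theorem~\ref{thm:char}]
(i)$\Rightarrow$(iii) is \eqref{eq:spectral} together with \eqref{eq:product},
(iii)$\Rightarrow$(ii) is trivial, and (ii)$\Rightarrow$(i) is
Theorem~\ref{thm:main} with $p\equiv j$.
\end{proof}

For Theorem~\ref{thm:sharp} we use a two-point measure. The binomial series then
displays the only possible representing measure of the power, and for a
non-integer exponent this measure has a negative atom.

\begin{lemma}\label{lem:root}
Let $s>0$ be non-integer and $0<x<1$. Then $\{(1+x4^{-n})^s\}_{n\ge0}$ is not a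
Hamburger moment sequence.
\end{lemma}

\begin{proof}
As $0<x<1$, the binomial series converges absolutely, and
\[
(1+x4^{-n})^s=\sum_{k\ge0}\binom skx^k\,4^{-kn}=\int_{[0,1]}t^n\,d\sigma,\qquad
\sigma=\sum_{k\ge0}\binom skx^k\,\delta_{4^{-k}},
\]
where $\sigma$ is a finite signed measure. Suppose that a positive measure $\mu$
on $\mathbb R$ has the same moments. Its even moments are bounded by $(1+x)^s$.
If $\mu(\{|t|\ge1+\varepsilon\})>0$ for some $\varepsilon>0$, then the $2n$-th
moment would be at least
$(1+\varepsilon)^{2n}\mu(\{|t|\ge1+\varepsilon\})\to\infty$. So $\mu$ is carried by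
$[-1,1]$. Since the integrals against $\mu$ and $\sigma$ agree on polynomials,
which are dense in $C([-1,1])$, we get $\mu=\sigma$. But for
$k=\lfloor s\rfloor+2$ the product $s(s-1)\cdots(s-k+1)$ has no zero factor and
exactly one negative factor, namely $s-\lfloor s\rfloor-1$. Thus
$\sigma(\{4^{-k}\})=\binom skx^k<0$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
For $s\in\mathbb N$ the implication is part of Theorem~\ref{thm:char}. If
$s\notin\mathbb N$, take the normal operator $A=\mathrm{diag}(1,\frac12)$ on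
$\mathbb C^2$ and $h=(1,\sqrt x)$ with $0<x<1$. Then
$\|A^nh\|^{2s}=(1+x4^{-n})^s$, which is not a Hamburger moment sequence by
Lemma~\ref{lem:root}.
\end{proof}

\section{Normality and other functions of the norm}

Recall that $A$ is \emph{hyponormal} if $\|A^*h\|\le\|Ah\|$ for all $h$. Subnormal
operators are hyponormal: if $N$ is a normal extension of $A$ and $R$ is the
orthogonal projection onto $\mathcal H$, then $A^*h=RN^*h$ for $h\in\mathcal H$, so
$\|A^*h\|\le\|N^*h\|=\|Nh\|=\|Ah\|$.

\begin{proof}[Proof of Corollary~\ref{cor:all}]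
(a) If the two moment conditions hold for some $j,k$, then $A$ and $A^*$ are
subnormal by Theorem~\ref{thm:main}, hence hyponormal. So
$\|A^*h\|\le\|Ah\|\le\|A^*h\|$ for all $h$, that is, $A$ is normal. Conversely, if
$A$ is normal, so is $A^*$, and Theorem~\ref{thm:char} gives both conditions for
all $j,k$.

(b) If $(M_j)$ holds for some $j$, then $A$ is subnormal, hence hyponormal, and
compact hyponormal operators are normal (And\^o; Berberian; Stampfli). For
convenience we include a proof of this fact. Let $A$ be compact and hyponormal.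
Then $A-\lambda$ is hyponormal for every $\lambda\in\mathbb C$, because
$(A-\lambda)^*(A-\lambda)-(A-\lambda)(A-\lambda)^*=A^*A-AA^*$. So $Ax=\lambda x$
implies $A^*x=\overline\lambda x$. Consequently the closed span $\mathcal M$ of all
eigenvectors reduces $A$, and $A|_{\mathcal M}$ is normal, since $A^*A$ and $AA^*$
agree on eigenvectors. Suppose $\mathcal M^\perp\ne\{0\}$. The operator
$B=A|_{\mathcal M^\perp}$ is compact, hyponormal and has no eigenvalue. Nonzero
points in the spectrum of a compact operator are eigenvalues, so the spectrum of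
$B$ is $\{0\}$. From
\[
\|Bx\|^2=\langle B^*Bx,x\rangle\le\|B^*Bx\|\,\|x\|\le\|B^2x\|\,\|x\|
\]
and Lemma~\ref{lem:para} we get $\|B^n\|=\|B\|^n$. So $\|B\|$ equals the spectral
radius of $B$, which is $0$. But then $B=0$, and every nonzero vector of
$\mathcal M^\perp$ is an eigenvector, a contradiction. Hence
$\mathcal M=\mathcal H$ and $A$ is normal. The converse, for all $j$, is
Theorem~\ref{thm:char}.

(c) Fix $h$ and let $a_n=\|A^nh\|^2$. The hypothesis for the vector
$\varepsilon h$, $\varepsilon>0$, says that $\{\varphi(\varepsilon^2a_n)\}$ is PD,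
and so is $\{\varepsilon^{-2p}\varphi(\varepsilon^2a_n)\}$. We let
$\varepsilon\to0^+$ in the first case and $\varepsilon\to\infty$ in the second. If
$a_n>0$, then
\[
\varepsilon^{-2p}\varphi(\varepsilon^2a_n)
=\frac{\varphi(\varepsilon^2a_n)}{(\varepsilon^2a_n)^p}\,a_n^p\longrightarrow
c\,a_n^p .
\]
If $a_n=0$, the term is $\varepsilon^{-2p}\varphi(0)$. It is $0=c\,a_n^p$ in the
first case, where $\varphi(0)=0$, and tends to $0=c\,a_n^p$ in the second. Termwise
limits of PD sequences are PD. As $c>0$, the sequence $\{\|A^nh\|^{2p}\}$ is PD,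
hence a Hamburger moment sequence, for every $h$. Theorem~\ref{thm:main} with the
constant exponent $p$ shows that $A$ is subnormal.
\end{proof}

\begin{thebibliography}{9}
\bibitem{talk} \emph{Criteria for normality via $C_0$-semigroups and moment
sequences},
\url{http://matika.elf.stuba.sk/KMAT/8thWFA?action=AttachFile&do=get&target=talk+D_C.pdf}.

\bibitem{Conway} Conway, \emph{The Theory of Subnormal Operators}.
\end{thebibliography}

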